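\title{Four-dimensional D'Atri spaces are locally homogeneous}

\begin{abstract}
A Riemannian manifold is a D'Atri space if its local geodesic symmetries preserve volume up to sign. We prove that every connected four-dimensional D'Atri space is locally homogeneous: it is either locally symmetric or locally isometric to the product of a line with a three-dimensional space $\mathbb E(\kappa,\tau)$, $\tau\neq0$, $\kappa\neq4\tau^2$. The proof uses only the first three odd Ledger conditions, which say that three polynomials in the Jacobi operator are constant along geodesics; in dimension four these conditions are therefore equivalent to the D'Atri property. The main step evaluates the three polynomials on complex null vectors, where the Jacobi operator becomes a $2\times2$ matrix whose off-diagonal entries are the two halves of the Weyl tensor.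
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,g)$ be a connected Riemannian manifold; manifolds and metrics are $C^\infty$ throughout. For $p\in M$, the \emph{local geodesic symmetry} $s_p$ is the local diffeomorphism $\exp_p(v)\mapsto\exp_p(-v)$, defined for small $v\in T_pM$. The manifold is a \emph{D'Atri space} if all the $s_p$ preserve volume up to sign. In normal coordinates at $p$ the map $s_p$ is $-\mathrm{id}$ and the Riemannian volume is $j(v)\,dv$, where $j(v)=\det(d\exp_p)_v$ is the determinant with respect to orthonormal bases. So $M$ is a D'Atri space if and only if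
\[
j(v)=j(-v)\qquad\text{for every $p\in M$ and all small $v\in T_pM$.}
\]
Equivalently, the geodesic symmetries preserve the mean curvature of all small geodesic spheres (Remark~\ref{rem:mean}). The manifold is \emph{locally homogeneous} if for any two points $p,q$ there is an isometry from a neighborhood of $p$ onto a neighborhood of $q$ carrying $p$ to $q$.

If the $s_p$ are isometries, then $\nabla R=0$, because $-\mathrm{id}$ preserves no nonzero tensor of odd degree; such an $M$ is called locally symmetric, and it is locally homogeneous by Cartan's theorem, recalled in Section~\ref{sec:three}. The D'Atri condition keeps only the determinant of $ds_p$, and the definition offers no evident way to produce a single isometry. Still, in low dimensions the isometries appear. Two-dimensional D'Atri spaces have constant curvature. Kowalski proved that every three-dimensional D'Atri space is either locally symmetric or locally isometric to a naturally reductive space. In dimension four, D'Atri spaces have been classified only in the locally homogeneous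 case, and the problem posed in \cite{problem} reads: ``it is still unknown whether all of them are locally homogeneous (i.e., if the pseudo-group of the local isometries acts locally and transitively on it).''

The density $j$ of a product is the product of the densities of the factors, so a line times a three-dimensional D'Atri space is again a D'Atri space. One may guess that these products and the locally symmetric spaces exhaust dimension four. We prove that they do.

Our conventions are $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$, so that $\langle R(X,Y)Y,X\rangle>0$ on spheres, $\nabla^2_{X,Y}=\nabla_X\nabla_Y-\nabla_{\nabla_XY}$ and $\mathrm{Ric}(Y,Z)=\sum_a\langle R(E_a,Y)Z,E_a\rangle$; $s$ is the scalar curvature and $\mathrm{Ric}_0$ the traceless Ricci tensor. For $v\in TM$ let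
\[
R_v=R(\cdot,v)v,\qquad R'_v=(\nabla_vR)(\cdot,v)v,\qquad R''_v=(\nabla^2_{v,v}R)(\cdot,v)v .
\]
These are the Jacobi operator and its first two derivatives along the geodesic $\gamma_v$ with $\gamma_v'(0)=v$. For $\tau\neq0$ and $\kappa\in\mathbb R$, the symbol $\mathbb E(\kappa,\tau)$ denotes the local three-dimensional geometry
\[
g=\theta^2+\pi^*g_\Sigma,\qquad d\theta=2\tau\,\pi^*\mathrm{vol}_\Sigma,
\]
where $\pi$ is a submersion onto an oriented surface $(\Sigma,g_\Sigma)$ of constant curvature $\kappa$ and $\theta$ is a $1$-form. To construct it, take a disc $\Sigma$, a $1$-form $\nu$ on $\Sigma$ with $d\nu=2\tau\,\mathrm{vol}_\Sigma$, and $\theta=dz+\pi^*\nu$ on $\Sigma\times\mathbb R$. For $\kappa=0$ one can take $\mathbb R^3$ with $\theta=dz+\tau(x\,dy-y\,dx)$.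

\begin{theorem}\label{thm:main}
For a connected Riemannian $4$-manifold $M$ the following are equivalent.
\begin{enumerate}
\item[(1)] $M$ is a D'Atri space.
\item[(2)] For all $v\in TM$,
\[
\operatorname{tr}R'_v=0,\qquad \operatorname{tr}(R_vR_v')=0,\qquad 16\operatorname{tr}(R_v^2R_v')-3\operatorname{tr}(R'_vR''_v)=0 .
\]
\item[(3)] Either $\nabla R=0$, or there are constants $\tau\ne0$, $\kappa\neq4\tau^2$ such that every point has a neighborhood isometric to an open set of $\mathbb R\times\mathbb E(\kappa,\tau)$.
\end{enumerate}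
In particular every connected four-dimensional D'Atri space is locally homogeneous.
\end{theorem}

All the spaces in (3) occur, by the construction above. The identities in (2) are the first three odd Ledger conditions. They say that
\begin{equation}\label{eq:three}
p_1=\operatorname{tr}R_v=\mathrm{Ric}(v,v),\qquad p_2=\operatorname{tr}R_v^2,\qquad k_3=32\operatorname{tr}R_v^3-9\operatorname{tr}(R_v')^2
\end{equation}
are constant along geodesics: the derivatives of $p_1,p_2,k_3$ along $\gamma_v$ at $t=0$ are $1$, $2$ and $6$ times the left sides in (2).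

Section~\ref{sec:density} proves (1)$\Rightarrow$(2) by expanding $j$. Section~\ref{sec:three} shows what (2) means in dimension three, which is the model for the main argument, and proves that the spaces in (3) are locally homogeneous D'Atri spaces. The rest of the paper proves (2)$\Rightarrow$(3), and the three conditions play different roles. The condition on $p_1$ makes $s$ constant and $g$ real analytic (Section~\ref{sec:analytic}) and restricts the form of $\nabla\mathrm{Ric}$ (Lemma~\ref{lem:c}); every Einstein metric satisfies it, so it does not constrain the Weyl tensor of such a metric. When both halves $W,W'$ of the Weyl tensor are nonzero (Section~\ref{sec:A}), the condition on $p_2$ produces a closed $1$-form $L$ that governs $\nabla W$ and $\nabla W'$, and the condition on $k_3$ makes $L$ conformal. Then $L=0$ leads to $\nabla R=0$, and $L\neq0$ leads to a parallel vector field and to $\mathbb R\times\mathbb E(\kappa,\tau)$. When one half vanishes (Section~\ref{sec:B}), a direct argument gives $\nabla R=0$; there $k_3$ is needed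 only for Einstein metrics.

\section{The volume density and three first integrals}\label{sec:density}

In this section the dimension $n$ is arbitrary. Along $\gamma_v$, in a parallel orthonormal frame, let $\mathcal A(t)$ be the matrix solution of the Jacobi equation $\mathcal A''+R_{\gamma_v'}\mathcal A=0$ with $\mathcal A(0)=0$, $\mathcal A'(0)=1$. Since $(d\exp_p)_vx=\mathcal A(1)x$, we have $j(v)=\det\mathcal A(1)$. The D'Atri condition compares two densities at the same point. The following identity, valid on every Riemannian manifold, converts it into a comparison of densities at different points of a geodesic.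

\begin{lemma}\label{lem:reverse}
If $\gamma_v$ is defined on $[0,1]$, then $j(v)=j(-\gamma_v'(1))$.
\end{lemma}

\begin{proof}
Let $\tilde{\mathcal A}$ solve the same equation with $\tilde{\mathcal A}(1)=0$, $\tilde{\mathcal A}'(1)=-1$. Since $R_{\gamma_v'}$ is symmetric, $\mathcal A'^T\tilde{\mathcal A}-\mathcal A^T\tilde{\mathcal A}'$ has derivative zero. Its values at $0$ and $1$ are $\tilde{\mathcal A}(0)$ and $\mathcal A(1)^T$. The matrix $t\mapsto\tilde{\mathcal A}(1-t)$ is the solution belonging to the reversed geodesic, whose initial velocity is $-\gamma_v'(1)$. Hence $j(-\gamma_v'(1))=\det\tilde{\mathcal A}(0)=\det\mathcal A(1)$.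
\end{proof}

A function $F$ on $TM$ that is a homogeneous polynomial on each fiber, that is, a section of $\mathrm{Sym}^dT^*M$, is called \emph{Killing} if $F(\gamma')$ is constant for every geodesic $\gamma$. As $\frac{d}{dt}F(\gamma')=(\nabla_{\gamma'}F)(\gamma')$, this means $(\nabla_vF)(v)=0$ for all $v$, and by homogeneity it suffices to test unit speed geodesics. Condition (2) says that the polynomials \eqref{eq:three}, of degrees $2,4,6$, are Killing.

\begin{proposition}\label{prop:12}
On a D'Atri space of any dimension, $p_1,p_2,k_3$ are Killing. In particular \emph{(1)} implies \emph{(2)}.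
\end{proposition}

\begin{proof}
Let $\gamma$ be a unit speed geodesic. The function $F(r,t)=\log j(t\gamma'(r))$ is smooth for small $|t|$; let $f_k(r)$ be its Taylor coefficients in $t$ at $t=0$. The D'Atri condition at $\gamma(r)$ gives $f_k(r)=0$ for odd $k$, so $F(r,t)-F(r,-t)=O(|t|^N)$ for every $N$, locally uniformly in $r$. Lemma~\ref{lem:reverse} with $v=t\gamma'(r)$ gives $F(r,t)=F(r+t,-t)$. Together, $F(r+t,t)-F(r,t)=O(|t|^N)$ for every $N$. If $f_k'=0$ for $k<m$, the left side is $f_m'(r)t^{m+1}+O(t^{m+2})$, so $f_m'=0$. By induction all $f_k$ are constant along $\gamma$.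

It remains to compute $f_2,f_4,f_6$. Fix $r$, let $\mathcal A(t)$ belong to $t\mapsto\gamma(r+t)$ and write $R_{\gamma'(r+t)}\sim\sum R_mt^m/m!$. The matrix $H=\mathcal A'\mathcal A^{-1}$ satisfies $H'+H^2+R_{\gamma'}=0$, and $\mathcal A=t+O(t^3)$ gives $H\sim\frac1t+H_1t+H_2t^2+\cdots$. The coefficient of $t^m$ in the Riccati equation is
\[
(m+3)H_{m+1}=-\frac{R_m}{m!}-\sum_{i+j=m,\ i,j\ge1}H_iH_j .
\]
Hence $H_1=-\frac13R_0$, $H_2=-\frac14R_1$, $H_3=-\frac1{10}R_2-\frac1{45}R_0^2$, and from $7H_5=-\frac1{24}R_4-H_1H_3-H_3H_1-H_2^2$,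
\[
7\operatorname{tr}H_5=-\tfrac1{24}\operatorname{tr}R_4-\tfrac1{15}\operatorname{tr}R_0R_2-\tfrac2{135}\operatorname{tr}R_0^3-\tfrac1{16}\operatorname{tr}R_1^2 .
\]
Rescaling the parameter gives $j(t\gamma'(r))=\det(\mathcal A(t)/t)$, so $\partial_tF=\operatorname{tr}H-n/t$ and $f_k=\frac1k\operatorname{tr}H_{k-1}$. Constancy of $f_2$ says that $p_1$ is Killing. Then $\operatorname{tr}R_m=0$ for $m\ge1$, and constancy of $f_4$ says that $p_2$ is Killing. Differentiating $p_2$ twice along $\gamma$ gives $\operatorname{tr}R_0R_2=-\operatorname{tr}R_1^2$, so $7\operatorname{tr}H_5=\frac1{240}\operatorname{tr}R_1^2-\frac2{135}\operatorname{tr}R_0^3=-\frac1{2160}k_3$, and constancy of $f_6$ says that $k_3$ is Killing.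
\end{proof}

\begin{remark}\label{rem:mean}
On $\gamma'^\perp$ the matrix $H(t)$ is the shape operator of the geodesic sphere of radius $t$, and $H\gamma'=\gamma'/t$. So for a unit vector $u$ the mean curvature at $\exp_p(tu)$ is $\frac{n-1}t+\partial_t\log j(tu)$. Since $j(0)=1$, it takes the same values for $u$ and $-u$ if and only if $j$ is even.
\end{remark}

We record the consequences of the Killing condition for quadratic polynomials.

\begin{lemma}\label{lem:killing}
Let $K$ be a symmetric $2$-tensor such that $K(v,v)$ is Killing.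
\begin{enumerate}
\item[(a)] $(\nabla_XK)(Y,Z)+(\nabla_YK)(Z,X)+(\nabla_ZK)(X,Y)=0$.
\item[(b)] $d\operatorname{tr}K+2\operatorname{div}K=0$, where $(\operatorname{div}K)(X)=\sum_a(\nabla_{E_a}K)(E_a,X)$.
\item[(c)] If $K=\operatorname{diag}(t_a)$ in a smooth orthonormal frame $E_a$, then $E_at_a=0$, and $E_bt_a+2(t_a-t_b)\Gamma_{ab}=0$ for $a\ne b$, where $\Gamma_{ab}=\langle\nabla_{E_a}E_a,E_b\rangle$. In particular $\varphi g$ is Killing only if the function $\varphi$ is locally constant.
\end{enumerate}
\end{lemma}

\begin{proof}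
Part (a) is the polarization of $(\nabla_vK)(v,v)=0$, and (b) is its trace over $Y,Z$. For (c), $(\nabla_XK)(E_a,E_a)=Xt_a$ because $\nabla_XE_a\perp E_a$, and $(\nabla_{E_a}K)(E_a,E_b)=-t_b\Gamma_{ab}-t_a\langle E_a,\nabla_{E_a}E_b\rangle=(t_a-t_b)\Gamma_{ab}$. Now apply (a) to $(E_a,E_a,E_a)$ and to $(E_b,E_a,E_a)$.
\end{proof}

\section{Dimension three and the model spaces}\label{sec:three}

On a surface $p_1=K|v|^2$ with $K$ the Gauss curvature, so the first condition alone makes $K$ constant. Dimension three is the smallest case in which all three conditions act.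

\subsection{The rotating Jacobi operator}\label{sub:rot}

For an algebraic curvature tensor on a Euclidean $3$-space, a unit vector $u$ and $x,y\perp u$,
\begin{equation}\label{eq:3d}
\langle R_ux,y\rangle=\mathrm{Ric}(x,y)+\bigl(\mathrm{Ric}(u,u)-\tfrac s2\bigr)\langle x,y\rangle .
\end{equation}
Indeed, for an orthonormal basis $u,x,x'$ the sum $\mathrm{Ric}(u,u)+\mathrm{Ric}(x,x)-\frac s2$ of sectional curvatures is $(K_{ux}+K_{ux'})+(K_{ux}+K_{xx'})-(K_{ux}+K_{ux'}+K_{xx'})=K_{ux}$, and one polarizes in $x$. Thus $R$ is determined algebraically by $\mathrm{Ric}$ and $g$; it vanishes if $\mathrm{Ric}=0$ and has constant sectional curvature if $\mathrm{Ric}_0=0$.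

Let $\gamma$ be a unit speed geodesic in an oriented $3$-manifold, $(u,u_2,u_3)$ a parallel oriented orthonormal frame with $u=\gamma'$, and $m=u_2+\mathrm{i}u_3$. All tensors are extended complex multilinearly, so $\langle m,m\rangle=0$. On $u^\perp$,
\[
R_u=\begin{pmatrix}h+a&b\\ b&h-a\end{pmatrix},\qquad z:=\langle R_um,m\rangle=2(a+\mathrm{i}b)=\mathrm{Ric}(m,m),
\]
the last equality by \eqref{eq:3d}. The eigenvalues are $h\pm\frac12|z|$, so
\[
p_1=2h,\qquad p_2=2h^2+\tfrac12z\bar z,\qquad \operatorname{tr}R_u^3=2h^3+\tfrac32hz\bar z,\qquad \operatorname{tr}(R_u')^2=2h'^2+\tfrac12z'\bar z' .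
\]
The three conditions say in turn that $h$, $|z|$ and $|z'|$ are constant. If $z\ne0$, the second gives $z'=-\mathrm{i}\ell z$ with $\ell$ real, and the third makes $\ell$ constant along $\gamma$. So the Jacobi operator has constant eigenvalues, and its eigendirections turn with constant angular speed $|\ell|/2$ against the parallel frame.

Two difficulties stand between this picture and dimension four. First, for a real vector $v$ the operator $R_v$ acts on a $3$-dimensional space, and three traces do not describe its motion. Second, even in dimension three the computation does not say how $\ell$ depends on the geodesic. Both are resolved by taking $v$ complex and null in dimension four. Then $R_v$ acts on the plane $v^\perp/v$, the quantities $z,\bar z$ are replaced by polynomials $w,w'$ in \emph{disjoint} sets of variables, and unique factorization applied to $(ww')'=0$ shows that $\ell$ is a linear function of $v$.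

\subsection{The spaces $\mathbb E(\kappa,\tau)$}

The simplest possibility is that $\ell$ is the same for all geodesics. On an oriented $3$-manifold define $\times$ by $\langle X\times Y,Z\rangle=\mathrm{vol}(X,Y,Z)$ and, for a constant $\tau$,
\[
\nabla^\tau_XY=\nabla_XY+\tau X\times Y .
\]
This connection is metric, hence preserves $\mathrm{vol}$ and $\times$, and it has the same geodesics as $\nabla$. Since $u\times m=u_3-\mathrm{i}u_2=-\mathrm{i}m$,
\begin{equation}\label{eq:rotation}
(\nabla^\tau_u\mathrm{Ric})(m,m)=(\nabla_u\mathrm{Ric})(m,m)-2\tau\mathrm{Ric}(u\times m,m)=(\nabla_u\mathrm{Ric})(m,m)+2\mathrm{i}\tau\mathrm{Ric}(m,m).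
\end{equation}
So $\nabla^\tau\mathrm{Ric}=0$ implies $z'=-2\mathrm{i}\tau z$, that is, $\ell=2\tau$ on all geodesics. The model spaces have this property.

\begin{lemma}\label{lem:model}
Let $\tau\neq0$.
\begin{enumerate}
\item[(a)] On $\mathbb E(\kappa,\tau)$, oriented by $\pi^*\mathrm{vol}_\Sigma\wedge\theta$, the field $\zeta$ tangent to the fibers with $\theta(\zeta)=1$ is a unit field with $\nabla^\tau\zeta=0$.
\item[(b)] Conversely, let $N$ be an oriented $3$-manifold with a unit field $\zeta$ such that $\nabla^\tau\zeta=0$, and let $\theta=\langle\zeta,\cdot\rangle$. Then $\zeta$ is Killing, and locally $g=\theta^2+\pi^*g_\Sigma$, $d\theta=2\tau\pi^*\mathrm{vol}_\Sigma$ for the projection $\pi$ to the oriented surface $\Sigma$ of orbits of $\zeta$. If $K_\Sigma$ is the curvature of $\Sigma$, then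
\begin{equation}\label{eq:ricmodel}
\mathrm{Ric}=(K_\Sigma-2\tau^2)\,g+(4\tau^2-K_\Sigma)\,\theta\otimes\theta .
\end{equation}
\end{enumerate}
In particular $\nabla^\tau\mathrm{Ric}=0$ and $\nabla^\tau R=0$ on $\mathbb E(\kappa,\tau)$.
\end{lemma}

\begin{proof}
For a Killing field $\zeta$ with dual form $\theta$ one has $d\theta(X,Y)=2\langle\nabla_X\zeta,Y\rangle$. Also $-\langle X\times\zeta,Y\rangle=\mathrm{vol}(X,Y,\zeta)$, which is $\pi^*\mathrm{vol}_\Sigma(X,Y)$ when $\mathrm{vol}=\pi^*\mathrm{vol}_\Sigma\wedge\theta$. So for a unit Killing field the equations $d\theta=2\tau\pi^*\mathrm{vol}_\Sigma$ and $\nabla_X\zeta=-\tau X\times\zeta$ are equivalent.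

In (a), $\mathcal L_\zeta\theta=\iota_\zeta d\theta+d(1)=0$ and $\mathcal L_\zeta\pi^*g_\Sigma=0$, so $\zeta$ is a unit Killing field dual to $\theta$. In (b), $\langle\nabla_X\zeta,X\rangle=-\tau\langle X\times\zeta,X\rangle=0$, so $\zeta$ is Killing; the tensor $g-\theta^2$ is invariant under the flow and annihilates $\zeta$, so it descends to $\Sigma$, which we orient by $\mathrm{vol}=\pi^*\mathrm{vol}_\Sigma\wedge\theta$. Next, $\nabla^2_{X,Y}\zeta=-\tau Y\times\nabla_X\zeta=\tau^2Y\times(X\times\zeta)=\tau^2(\theta(Y)X-\langle X,Y\rangle\zeta)$, so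
\[
R(X,Y)\zeta=\tau^2(\theta(Y)X-\theta(X)Y).
\]
Hence $\mathrm{Ric}(\cdot,\zeta)=2\tau^2\theta$, and planes containing $\zeta$ have curvature $\tau^2$. O'Neill's formula for a Riemannian submersion states $K_\Sigma=K_h+\frac34|[X,Y]^{\mathrm{vert}}|^2$ for orthonormal horizontal fields $X,Y$ spanning a plane of curvature $K_h$. Here $\theta([X,Y])=-d\theta(X,Y)=\mp2\tau$, so $K_h=K_\Sigma-3\tau^2$ and $\mathrm{Ric}(X,X)=K_h+\tau^2=K_\Sigma-2\tau^2$ for every horizontal unit vector $X$. This is \eqref{eq:ricmodel}. For constant $K_\Sigma$ it gives $\nabla^\tau\mathrm{Ric}=0$, and then $\nabla^\tau R=0$ by \eqref{eq:3d}.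
\end{proof}

\begin{remark}
For $\kappa=4\tau^2$ the space $\mathbb E(\kappa,\tau)$ has constant curvature $\tau^2$. For $\kappa\ne4\tau^2$, \eqref{eq:ricmodel} gives $(\nabla_X\mathrm{Ric})(Y,\zeta)=(4\tau^2-\kappa)\langle\nabla_X\zeta,Y\rangle\not\equiv0$. So the restriction $\kappa\ne4\tau^2$ in Theorem~\ref{thm:main} makes the two alternatives in (3) exclusive.
\end{remark}

\begin{proposition}\label{prop:31}
A connected $4$-manifold satisfying \emph{(3)} is locally homogeneous and is a D'Atri space.
\end{proposition}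

\begin{proof}
Let $\nabla R=0$. Cartan's theorem says that a linear isometry $I:T_pM\to T_qM$ preserving $R$ is then the differential of the local isometry $\exp_q\circ I\circ\exp_p^{-1}$. Parallel transport along a path from $p$ to $q$ preserves $R$, which gives local homogeneity, and $I=-\mathrm{id}$ shows that $s_p$ is an isometry.

In the second alternative it suffices to treat the factor $\mathbb E(\kappa,\tau)$, because local isometries of the factors combine to local isometries of the product, and $j$ is multiplicative with $j=1$ on $\mathbb R$.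

\emph{Homogeneity.} Let $z$ be the flow parameter of $\zeta$ measured from a local section of $\pi$. Then $\theta-dz$ annihilates $\zeta$ and is flow invariant, so $\theta=dz+\pi^*\nu$ with $d\nu=2\tau\mathrm{vol}_\Sigma$. Take two points, possibly in two such spaces with the same $\kappa,\tau$ and with forms $\nu,\tilde\nu$, and an orientation preserving isometry $\phi$ between discs about their projections that matches the centers. Then $\phi^*\tilde\nu-\nu$ is closed, say equal to $df$, and $\Phi(x,z)=(\phi(x),z-f(x)+C)$ satisfies $\Phi^*\tilde\theta=dz-df+\phi^*\tilde\nu=\theta$. So $\Phi$ is a local isometry, and for a suitable constant $C$ it carries one point to the other. Since $\kappa,\tau$ are the same at all points of $M$, $M$ is locally homogeneous.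

\emph{The D'Atri property.} Along a geodesic $\gamma$ write $\tilde D=\nabla^\tau_{\gamma'}$, so that $\nabla_{\gamma'}=\tilde D-\tau\gamma'\times$ and $\tilde D\gamma'=0$. The Jacobi equation becomes
\[
\tilde D^2J-2\tau\gamma'\times\tilde DJ+\tau^2\gamma'\times(\gamma'\times J)+R(J,\gamma')\gamma'=0 .
\]
In an oriented orthonormal $\tilde D$-parallel frame its coefficients are constant, since $\gamma'$, $\times$ and $R$ are $\tilde D$-parallel, and $\nabla_{\gamma'}J=\tilde DJ$ where $J=0$. So $j(\gamma'(r))$ is the determinant at time $1$ of one and the same matrix solution for all $r$. Apply this to $t\mapsto\gamma_v(1-t)$, whose velocities at $t=0,1$ are $-\gamma_v'(1)$ and $-v$: with Lemma~\ref{lem:reverse}, $j(v)=j(-\gamma_v'(1))=j(-v)$.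
\end{proof}

It remains to prove (2)$\Rightarrow$(3). From now on $\dim M=4$ and we assume only (2).

\section{Analyticity}\label{sec:analytic}

The arguments below determine the metric on some open set. To exclude that regions of different types are glued together, we need unique continuation, and the first condition provides it.

\begin{proposition}\label{prop:analytic}
If $p_1$ is Killing, then $s$ is constant, $\operatorname{div}\mathrm{Ric}=0$, and $g$ is real analytic in the atlas of harmonic coordinates, which is a real analytic atlas.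
\end{proposition}

\begin{proof}
Lemma~\ref{lem:killing}(b) and the contracted Bianchi identity $\operatorname{div}\mathrm{Ric}=\frac12ds$ give $2\,ds=0$, hence also $\operatorname{div}\mathrm{Ric}=0$. Apply $\nabla^i$ to $\nabla_i\mathrm{Ric}_{jk}+\nabla_j\mathrm{Ric}_{ki}+\nabla_k\mathrm{Ric}_{ij}=0$. In the last two terms commute the derivatives: the divergences vanish, and what remains is a contraction $R*\mathrm{Ric}$ of the curvature with $\mathrm{Ric}$. So $\Delta\mathrm{Ric}+R*\mathrm{Ric}=0$. Coordinates consisting of harmonic functions exist about every point, and in them the second order part of $\mathrm{Ric}_{jk}$ is $-\frac12g^{ab}\partial_a\partial_bg_{jk}$. Regard $g$ and $\varrho=\mathrm{Ric}$ as independent unknowns. They satisfy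
\[
g^{ab}\partial_a\partial_bg_{jk}=-2\varrho_{jk}+\mathcal Q_{jk}(g,\partial g),\qquad g^{ab}\partial_a\partial_b\varrho_{jk}=\mathcal P_{jk}(g,\partial g,\partial^2g,\varrho,\partial\varrho),
\]
where $\mathcal Q,\mathcal P$ are rational functions with powers of $\det g$ as denominators and $\mathcal P$ is linear in $\partial^2g$. The principal symbol is block triangular with diagonal blocks $g^{ab}\xi_a\xi_b\,\mathrm{Id}$, so it is invertible for real $\xi\ne0$ and the system is elliptic. By Morrey's theorem, smooth solutions of an elliptic system with analytic dependence on its arguments are analytic. So $g$ is analytic in harmonic coordinates. A second system of harmonic coordinates solves the linear elliptic equation $\Delta x=0$, whose coefficients are analytic in the first system, so the transition maps are analytic.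
\end{proof}

Condition (2) lifts to the universal cover, and (3) descends from it. \emph{We therefore assume that $M$ is simply connected, oriented and real analytic.} A tensor built from $R$ and its covariant derivatives that vanishes on a nonempty open set vanishes on $M$; in particular it suffices to prove $\nabla R=0$ on a nonempty open set.

\section{Curvature in dimension four}\label{sec:algebra}

\subsection{Frames and curvature blocks}

Identify skew endomorphisms $J$ of $T=TM$ with $2$-forms $\langle J\cdot,\cdot\rangle$, and let $\Lambda^\pm$ be the parallel bundles on which the Hodge star is $\pm1$. An oriented orthonormal frame $E_0,\dots,E_3$ identifies $T$ with the quaternions, $E_0,E_1,E_2,E_3$ corresponding to $1,\mathbf i_1,\mathbf i_2,\mathbf i_3$. Put $J_kx=\mathbf i_kx$, $J'_kx=x\bar{\mathbf i}_k$, and let $\omega_k,\omega'_k$ be the corresponding forms. Then $\omega_1=E^{01}+E^{23}$, $\omega_1'=-E^{01}+E^{23}$, and cyclically in $1,2,3$, so the $J_k$ span $\Lambda^+$ and the $J'_k$ span $\Lambda^-$. Moreover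
\[
J_iJ_j=-\delta_{ij}+\sum_k\epsilon_{ijk}J_k,\qquad J'_iJ'_j=-\delta_{ij}+\sum_k\epsilon_{ijk}J'_k,\qquad J_iJ'_k=J'_kJ_i .
\]
On $\Lambda^\pm$ use the parallel inner product $-\frac14\operatorname{tr}(xy)$ and cross product $x\times y=\frac12[x,y]$. We write $e_i=J_i$, $e'_i=J'_i$ when these are regarded as vectors of the Euclidean $3$-spaces $\Lambda^\pm$; they are orthonormal, with $e_1\times e_2=e_3$ and so on. The rotation $x\mapsto px\bar q$ of $T$ by unit quaternions acts on $\Lambda^+$ and $\Lambda^-$ through conjugation by $p$ and by $q$, so every pair of oriented orthonormal bases of $\Lambda^+$ and $\Lambda^-$ arises from a frame of $T$. The products $J_iJ_k'$ are symmetric with square $1$, and traceless because $J_j$ conjugates $J_iJ'_k$ to its negative for $j\neq i$. Since $\operatorname{tr}(J_iJ'_kJ_jJ'_l)=4\delta_{ij}\delta_{kl}$, these nine products form a basis of the traceless symmetric endomorphisms. Finally $\sum_{a,b}\omega_i(E_a,E_b)\omega_j(E_a,E_b)=4\delta_{ij}$, the same holds for $\omega'$, and the mixed sums vanish.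

Expanding $R$ in both pairs of arguments and using the pair symmetry, we can write every algebraic curvature tensor as
\begin{gather*}
R(X,Y)=-\tfrac12\sum_i\rho_i(X,Y)J_i-\tfrac12\sum_k\rho'_k(X,Y)J'_k,\\
\rho_i=\sum_jA_{ij}\omega_j+\sum_kB_{ik}\omega'_k,\qquad \rho'_k=\sum_iB_{ik}\omega_i+\sum_lA'_{kl}\omega'_l,
\end{gather*}
with $A\in\mathrm{Sym}^2\Lambda^+$, $A'\in\mathrm{Sym}^2\Lambda^-$, $B\in\Lambda^+\otimes\Lambda^-$. Since $\frac12\sum_{c,d}\epsilon_{abcd}\,\omega(E_c,E_d)=\pm\omega(E_a,E_b)$ on $\Lambda^\pm$, the first Bianchi identity gives $0=\sum\epsilon_{abcd}\langle R(E_a,E_b)E_c,E_d\rangle=-4(\operatorname{tr}A-\operatorname{tr}A')$. In $\mathrm{Ric}(Y,Z)$ each term has the form $\sum_a\langle PE_a,Y\rangle\langle QZ,E_a\rangle=\langle PQZ,Y\rangle$. The $B$-terms contribute $-\sum B_{ik}\langle J_iJ'_kZ,Y\rangle$, the $A$-terms $-\frac12\sum A_{ij}\langle J_jJ_iZ,Y\rangle=\frac12\operatorname{tr}A\,\langle Z,Y\rangle$, and the $A'$-terms $\frac12\operatorname{tr}A'\langle Z,Y\rangle$. Hence $\operatorname{tr}A=\operatorname{tr}A'=\frac s4$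 and
\begin{equation}\label{eq:ric0}
\mathrm{Ric}_0=-\sum_{i,k}B_{ik}J_iJ'_k .
\end{equation}
Write $A=W+\frac s{12}$, $A'=W'+\frac s{12}$; the traceless symmetric matrices $W,W'$ are the two halves of the Weyl tensor. As $s$ is constant, $\nabla R=0$ is equivalent to $\nabla W=\nabla W'=\nabla B=0$. From $[R(X,Y),J_1]=\rho_2J_3-\rho_3J_2$ and its cyclic and primed analogues, with $\rho=\sum\rho_ie_i$ and $\rho'=\sum\rho'_ke'_k$,
\begin{equation}\label{eq:action}
R(X,Y)\ \text{acts by }-\rho(X,Y)\times\text{ on }\Lambda^+\ \text{ and by }-\rho'(X,Y)\times\text{ on }\Lambda^- .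
\end{equation}
Reversing the orientation exchanges $(\Lambda^+,J,A,W,B)$ with $(\Lambda^-,J',A',W',B^T)$ and preserves all formulas of this section. We refer to this as \emph{the symmetry}.

\subsection{The Jacobi operator of a unit vector}

For a unit vector $v$ let $\psi_{ik}=\langle J_iJ'_kv,v\rangle=\langle v^{-1}\mathbf i_iv,\mathbf i_k\rangle$, so $\psi=\psi_v\in SO(3)$. The vectors $J_av$ form an orthonormal basis of $v^\perp$, and $J'_kv=-\sum_i\psi_{ik}J_iv$. From $\omega_j(J_av,v)=-\delta_{ja}$ and $\omega'_k(J_av,v)=\psi_{ak}$ we get $\rho_i(J_av,v)=(-A+B\psi^T)_{ia}$ and $\rho'_k(J_av,v)=(-B+\psi A')_{ak}$. Therefore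
\[
R_v(J_av)=-\tfrac12\sum_i(-A+B\psi^T)_{ia}J_iv+\tfrac12\sum_{i,k}\psi_{ik}(-B+\psi A')_{ak}J_iv,
\]
that is, in the basis $J_av$,
\begin{equation}\label{eq:jacobi}
R_v=\tfrac12\left(A+\psi A'\psi^T-B\psi^T-\psi B^T\right),\qquad p_1=\tfrac s4-\operatorname{tr}(B\psi^T).
\end{equation}
This holds for every algebraic curvature tensor, in particular for $\nabla_vR$.

\subsection{Ricci identities}

Expressions such as $\nabla B_{ij}$ denote components of the covariant derivative, regarded as vectors: $\langle\nabla B_{ij},X\rangle=(\nabla_XB)(e_i,e'_j)$. The evaluation maps $\Lambda^\pm\otimes T\to T$, $e_k\otimes x\mapsto J_kx$, are parallel, so tensor identities containing the $J$'s may be differentiated as if the $J$'s were constant. For a section $c$ of $T\otimes\Lambda^\pm$ with components $c_i\in T$ and an endomorphism $P$ of $T$ put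
\[
\operatorname{div}(Pc_i)=\sum_a\langle P(\nabla_{E_a}c)_i,E_a\rangle .
\]
For a section $f$ of a tensor bundle built from $\Lambda^\pm$, contract the identity $\nabla^2_{X,Y}-\nabla^2_{Y,X}=R(X,Y)$ with $\omega_k$:
\[
\Xi_k(f):=\sum_{a,b}\omega_k(E_b,E_a)\nabla^2_{E_a,E_b}f=-\tfrac12\sum_{a,b}\omega_k(E_a,E_b)R(E_a,E_b)f,
\]
and define $\Xi'_m$ with $\omega'_m$. We compute $\Xi$ in two ways. If the components of $\nabla f$ are given by a vector-valued expression $Z$, then
\begin{equation}\label{eq:xidiv}
\Xi_k(f)=\sum_{a,b}\langle J_kE_b,E_a\rangle\langle\nabla_{E_a}Z,E_b\rangle=\operatorname{div}(J_kZ),\qquad \Xi'_m(f)=\operatorname{div}(J'_mZ).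
\end{equation}
On the other hand let $a^k=Ae_k$, $a'^m=A'e'_m$, let $b^m=\sum_iB_{im}e_i$ be the columns and $r^k=\sum_lB_{kl}e'_l$ the rows of $B$. By \eqref{eq:action}, $\Xi_k$ acts on $\Lambda^+$ by $\frac12\sum_{a,b,i}\omega_k(E_a,E_b)\rho_i(E_a,E_b)\,e_i\times=2a^k\times$. The other three cases pick out the other coefficients of $\rho,\rho'$:
\begin{equation}\label{eq:xi}
\Xi_k=2a^k\times\text{ on }\Lambda^+,\quad 2r^k\times\text{ on }\Lambda^-;\qquad \Xi'_m=2b^m\times\text{ on }\Lambda^+,\quad 2a'^m\times\text{ on }\Lambda^- .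
\end{equation}
On tensor products these act as derivations. On a symmetric matrix $W$, $x\times$ acts by $x\cdot W=[x]W-W[x]$, where $[x]$ is the skew matrix of $x\times$. On $B=\sum_jb^j\otimes e'_j=\sum_ie_i\otimes r^i$,
\begin{equation}\label{eq:xiB}
\Xi_k(B)_{ij}=2(a^k\times b^j)_i+2(r^k\times r^i)_j,\qquad \Xi'_m(B)_{ij}=2(b^m\times b^j)_i+2(a'^m\times r^i)_j .
\end{equation}

\subsection{The null cone}

Let $S_+=S_-=\mathbb C^2$ with bases $\xi_0,\xi_1$ and $\eta_0,\eta_1$; write $\xi\eta=\xi\otimes\eta$. The form $g(\xi\eta,\tilde\xi\tilde\eta)=\det(\xi,\tilde\xi)\det(\eta,\tilde\eta)$ on $S_+\otimes S_-$ is symmetric, and a local frame gives an isometry $S_+\otimes S_-\cong T^{\mathbb C}$ by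
\[
\sqrt2\,\xi_0\eta_0=E_0+\mathrm{i}E_1,\quad \sqrt2\,\xi_1\eta_1=E_0-\mathrm{i}E_1,\quad \sqrt2\,\xi_0\eta_1=E_2+\mathrm{i}E_3,\quad \sqrt2\,\xi_1\eta_0=-E_2+\mathrm{i}E_3 .
\]
Under it $\mathfrak{so}(4,\mathbb C)=\mathfrak{sl}(S_+)\oplus\mathfrak{sl}(S_-)$. Splitting the connection matrix of the frame accordingly defines connections on the trivial bundles $S_\pm$ for which $\det$ and the isometry are parallel. These bundles are local, which is all we need.

For $x\in S_+\otimes S_-$ viewed as a $2\times2$ matrix, $g(x,x)=2\det x$, so the null vectors are the products $\xi\eta$. Two null vectors are orthogonal if and only if their first factors or their second factors are proportional, so the totally null planes are the planes $\xi\otimes S_-$ and $S_+\otimes\eta$. Skew-symmetry in $\eta,\tilde\eta$, respectively $\xi,\tilde\xi$, gives quadratic parallel maps $\sigma,\sigma'$ with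
\[
\xi\eta\wedge\xi\tilde\eta=\det(\eta,\tilde\eta)\,\sigma(\xi),\qquad \xi\eta\wedge\tilde\xi\eta=\det(\xi,\tilde\xi)\,\sigma'(\eta).
\]
Identify a bivector $\varphi$ with $\sum\omega_i(\varphi)e_i+\sum\omega'_k(\varphi)e'_k$, where $\omega(x\wedge y)=\omega(x,y)$. We have
\begin{equation}\label{eq:sd}
2\sigma(\xi_0)=(E_0+\mathrm{i}E_1)\wedge(E_2+\mathrm{i}E_3)=(E_{02}+E_{31})+\mathrm{i}(E_{03}+E_{12})\in\Lambda^+_{\mathbb C},
\end{equation}
and $2\sigma'(\eta_0)=(E_0+\mathrm{i}E_1)\wedge(-E_2+\mathrm{i}E_3)=(-E_{02}+E_{31})+\mathrm{i}(E_{03}-E_{12})\in\Lambda^-_{\mathbb C}$. The connected group $SL(S_+)\times SL(S_-)$ preserves $\Lambda^\pm_{\mathbb C}$ and is transitive on nonzero $\xi$ and on nonzero $\eta$. So $\sigma$ takes values in $\Lambda^+_{\mathbb C}$ and $\sigma'$ in $\Lambda^-_{\mathbb C}$, and they induce isomorphisms $\mathrm{Sym}^2S_\pm\cong\Lambda^\pm_{\mathbb C}$ of irreducible modules. We call the planes $\xi\otimes S_-$ \emph{self-dual}; they are the totally null planes $\Pi$ with $\Lambda^2\Pi\subset\Lambda^+_{\mathbb C}$.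 By \eqref{eq:sd}, $\sigma(\xi_0)=e_2+\mathrm{i}e_3$ is null, so $\langle\sigma(\xi),\sigma(\xi)\rangle=0$ for all $\xi$. A quadratic form in $(X,Y,Z)$ vanishing at all points $(\alpha^2,\alpha\beta,\beta^2)$ is a multiple of $XZ-Y^2$, as one sees by comparing monomials. Hence a quadratic form on $\Lambda^+_{\mathbb C}$ vanishing on all $\sigma(\xi)$ is a multiple of the inner product, and is zero if it is traceless.

Put $R(x\wedge y,z\wedge t)=\langle R(x,y)t,z\rangle=\frac12\sum\rho_i(x,y)\omega_i(z,t)+\frac12\sum\rho'_k(x,y)\omega'_k(z,t)$. Then $R(v\wedge x,v\wedge y)=\langle R_vx,y\rangle$. The three curvature blocks become the polynomials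
\begin{align*}
w(\xi)&=R(\sigma(\xi),\sigma(\xi))=\tfrac12\langle W\sigma(\xi),\sigma(\xi)\rangle,\\
w'(\eta)&=R(\sigma'(\eta),\sigma'(\eta))=\tfrac12\langle W'\sigma'(\eta),\sigma'(\eta)\rangle,\\
b(\xi,\eta)&=R(\sigma(\xi),\sigma'(\eta))=\tfrac12B(\sigma(\xi),\sigma'(\eta))
\end{align*}
of bidegrees $(4,0),(0,4),(2,2)$ in $(\xi,\eta)$. The maps $W\mapsto w$, $W'\mapsto w'$, $B\mapsto b$ are injective, by the preceding paragraph, hence isomorphisms onto the spaces of such polynomials, of dimensions $5,5,9$.

For a field $f$ of polynomials of bidegree $(a,b)$ let $(Df)(\xi,\eta)=(\nabla_{\xi\eta}f)(\xi,\eta)$. The operator $D$ is a derivation that raises the bidegree by $(1,1)$; it is the derivative along the null geodesic in the direction $\xi\eta$. If $F$ is Killing, the polynomial identity $(\nabla_vF)(v)=0$ extends to complex $v$, so $D$ annihilates $(\xi,\eta)\mapsto F(\xi\eta)$.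

\begin{lemma}\label{lem:null}
For $v=\xi\eta$,
\[
\operatorname{tr}R_v=-2b,\quad \operatorname{tr}R_v^2=2b^2+2ww',\quad \operatorname{tr}R_v^3=-2b^3-6bww',\quad \operatorname{tr}(R'_v)^2=2(Db)^2+2\,Dw\,Dw' .
\]
Consequently \emph{(2)} implies $Db=0$, $D(ww')=0$ and $D(Dw\,Dw')=0$.
\end{lemma}

\begin{proof}
Let $m=\xi\tilde\eta$, $\tilde m=\tilde\xi\eta$ with $\det(\xi,\tilde\xi)=\det(\eta,\tilde\eta)=1$. Then $v^\perp$ is spanned by $v,m,\tilde m$, and $g(m,m)=g(\tilde m,\tilde m)=0$, $g(m,\tilde m)=-1$. The operator $R_v$ kills $v$ and, being symmetric, maps $T^{\mathbb C}$ into $v^\perp$, so the traces of its powers are the traces on $v^\perp/v$. Since $v\wedge m=\sigma(\xi)$ and $v\wedge\tilde m=\sigma'(\eta)$, we have $\langle R_vm,m\rangle=w$, $\langle R_v\tilde m,\tilde m\rangle=w'$, $\langle R_vm,\tilde m\rangle=b$. Thus $R_vm\equiv-bm-w\tilde m$ and $R_v\tilde m\equiv-w'm-b\tilde m$ modulo $v$, with eigenvalues $-b\pm\sqrt{ww'}$. This gives the first three formulas. The fourth is the second one for the algebraic curvature tensor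 $\nabla_vR$, whose entries are $Db,Dw,Dw'$. Now $p_1$ gives $Db=0$, then $p_2$ gives $D(ww')=0$; these two imply $D(\operatorname{tr}R_v^3)=0$, so $k_3$ gives the last identity.
\end{proof}

These are the formulas of Section~\ref{sub:rot}, with $h$ replaced by $-b$ and $z\bar z$ by $4ww'$.

\subsection{The derivative of the Ricci tensor}

Let $(a,b)=\mathrm{Sym}^aS_+\otimes\mathrm{Sym}^bS_-$. These are pairwise non-isomorphic irreducible $\mathfrak{so}(4,\mathbb C)$-modules, $S_\pm\cong S_\pm^*$ by $\det$, and the Clebsch--Gordan rule is $S\otimes\mathrm{Sym}^aS=\mathrm{Sym}^{a+1}S\oplus\mathrm{Sym}^{a-1}S$. After complexification $T=(1,1)$, $\Lambda^+=(2,0)$, $\Lambda^-=(0,2)$, $\mathrm{Sym}^2_0T=\Lambda^+\otimes\Lambda^-=(2,2)$ and $\mathrm{Sym}^2_0\Lambda^+=(4,0)$. In a direct sum of pairwise non-isomorphic irreducible modules every submodule is a sum of some of the summands. So the kernel of an equivariant map onto an irreducible module $X$ is the sum of the summands other than $X$, and the image of an injective equivariant map from $X$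 is the summand $X$. The map $\nabla f\mapsto Df$ is equivariant from $T\otimes(a,b)$ onto $(a+1,b+1)$; thus $Df=0$ means that the $(a+1,b+1)$-component of $\nabla f$ vanishes.

\begin{lemma}\label{lem:c}
There are unique sections $c$ of $T\otimes\Lambda^+$ and $c'$ of $T\otimes\Lambda^-$ with $\sum_iJ_ic_i=0$, $\sum_kJ'_kc'_k=0$ and
\begin{equation}\label{eq:nablaB}
\nabla B_{ij}=J'_jc_i+J_ic'_j .
\end{equation}
Moreover
\begin{equation}\label{eq:divW}
\sum_iJ_i\nabla W_{ij}=-3c_j,\qquad \sum_kJ'_k\nabla W'_{kl}=-3c'_l .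
\end{equation}
Where $Dw=0$ one has $\nabla W_{ij}=\frac35(J_ic_j+J_jc_i)$, and where $Dw'=0$ one has $\nabla W'_{kl}=\frac35(J'_kc'_l+J'_lc'_k)$.
\end{lemma}

\begin{proof}
We have $\nabla B\in T\otimes(2,2)=(3,3)\oplus(3,1)\oplus(1,3)\oplus(1,1)$. The $(3,3)$-component vanishes because $Db=0$. The contraction $T\otimes\mathrm{Sym}_0^2T\to T$, $x\otimes K\mapsto Kx$, is onto, so its kernel is the sum of the first three summands; as $\operatorname{div}\mathrm{Ric}_0=0$, the $(1,1)$-component vanishes too. The map $c\mapsto\sum J_ic_i$ from $T\otimes\Lambda^+=(3,1)\oplus(1,1)$ to $T$ is onto (take $c_i=-\frac13J_ix$), so its kernel is $(3,1)$. The map $c\mapsto(J'_jc_i)_{ij}$ is equivariant and injective, so it sends this kernel onto the $(3,1)$-summand of $T\otimes(2,2)$. With the symmetric statement for $c'$ this gives \eqref{eq:nablaB}. Uniqueness and reality of $c,c'$ follow from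
\[
\sum_jJ'_j\nabla B_{ij}=-3c_i+J_i\sum_jJ'_jc'_j=-3c_i,\qquad \sum_iJ_i\nabla B_{ij}=J'_j\sum_iJ_ic_i-3c'_j=-3c'_j .
\]

The second Bianchi identity says that the $\Lambda^+$-valued $2$-form $\rho$ is $d^\nabla$-closed. Let $\rho=\rho_++\rho_-$ with $*\rho_\pm=\pm\rho_\pm$, and let $\delta=-{*}d^\nabla{*}=-\sum_a\iota_{E_a}\nabla_{E_a}$. Then $\delta\rho_+=-{*}d^\nabla\rho_+={*}d^\nabla\rho_-=\delta\rho_-$. The $j$-th components of $\delta\rho_+$ and $\delta\rho_-$ are dual to $-\sum_iJ_i\nabla A_{ij}$ and $-\sum_kJ'_k\nabla B_{jk}=3c_j$. As $s$ is constant, this is the first identity in \eqref{eq:divW}; the second follows by the symmetry.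

Finally $T\otimes(4,0)=(5,1)\oplus(3,1)$. The map $y\mapsto(J_iy_j+J_jy_i)_{ij}$ from $\{\sum J_iy_i=0\}=(3,1)$ to $T\otimes\mathrm{Sym}^2_0\Lambda^+$ is equivariant, and
\[
\sum_iJ_i(J_iy_j+J_jy_i)=-3y_j+\sum_i(-2\delta_{ij}-J_jJ_i)y_i=-5y_j .
\]
So it is injective with image the $(3,1)$-summand. If $Dw=0$, then $\nabla W_{ij}=J_iy_j+J_jy_i$ for some such $y$, and \eqref{eq:divW} gives $5y=3c$. The primed statement follows by the symmetry.
\end{proof}

\section{Both halves of the Weyl tensor nonzero}\label{sec:A}

Assume $W\not\equiv0$ and $W'\not\equiv0$. The analytic functions $|W|^2$, $|W'|^2$ have nowhere dense zero sets, so $U=\{W\ne0,\ W'\ne0\}$ is open and dense.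

\subsection{The $1$-form $L$}

\begin{proposition}\label{prop:L}
There is a unique smooth real $1$-form $L$ on $U$ such that
\begin{equation}\label{eq:rec}
Dw=L\,w,\qquad Dw'=-L\,w',
\end{equation}
where $L$ stands for the polynomial $L(\xi\eta)$. The first equation is equivalent to
\begin{equation}\label{eq:recinv}
(\nabla_vR)(v\wedge m,v\wedge m)=L(v)\,R(v\wedge m,v\wedge m)
\end{equation}
for all $v,m$ in a common self-dual null plane. Moreover $dL=0$ on $U$, and on $\{L\neq0\}$ the vector field dual to $L$, again denoted $L$, satisfies $\nabla_XL=fX$ for a smooth function $f$.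
\end{proposition}

\begin{proof}
\emph{Existence.} By Lemma~\ref{lem:null}, $Dw\cdot w'+w\cdot Dw'=0$. At a point of $U$ the nonzero polynomials $w\in\mathbb C[\xi]$ and $w'\in\mathbb C[\eta]$ are coprime in $\mathbb C[\xi,\eta]$, since a common factor involves neither the $\xi$- nor the $\eta$-variables. So $w$ divides $Dw$. The quotient $L$ is unique and has bidegree $(5,1)-(4,0)=(1,1)$, so it is a linear form on $T^{\mathbb C}$; cancelling $w$ gives $Dw'=-Lw'$. It is smooth because it solves the linear system $Lw=Dw$ with smooth coefficients and injective coefficient map. For $v=\xi\eta$, $m=\xi\tilde\eta$ the two sides of \eqref{eq:recinv} are $\det(\eta,\tilde\eta)^2$ times $Dw$ and $Lw$. Since \eqref{eq:recinv} does not mention $S_\pm$, the local forms $L$ agree on overlaps. Complex conjugation preserves $\Lambda^+_{\mathbb C}$, hence the family of self-dual null planes, and $R$ is real; conjugating \eqref{eq:recinv} shows that $v\mapsto\overline{L(\bar v)}$ satisfies it as well. By uniqueness $L$ is real.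

\emph{$L$ is closed.} Equation \eqref{eq:rec} controls $\nabla w$ at $\xi$ only in the directions $\xi\otimes S_-$, so we form the commutator of two such directions. Differentiating $(\nabla_{\xi\eta}w)(\xi)=L(\xi\eta)w(\xi)$ in the direction $\xi\tilde\eta$ gives
\[
(\nabla^2_{\xi\tilde\eta,\xi\eta}w)(\xi)=(\nabla_{\xi\tilde\eta}L)(\xi\eta)\,w(\xi)+L(\xi\eta)L(\xi\tilde\eta)\,w(\xi).
\]
Antisymmetrize in $\eta,\tilde\eta$ and divide by $\det(\tilde\eta,\eta)$. With $\sigma=\sigma(\xi)$ the result is $(R(\sigma)w)(\xi)=dL(\sigma)w(\xi)$. Here $\rho(\sigma)=A\sigma$, so by \eqref{eq:action}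
\[
(R(\sigma)w)(\xi)=\tfrac12(R(\sigma)W)(\sigma,\sigma)=\langle W\sigma,(A\sigma)\times\sigma\rangle=\langle W\sigma,(W\sigma+\tfrac s{12}\sigma)\times\sigma\rangle=0 .
\]
Thus the product of the polynomials $dL(\sigma(\xi))$ and $w(\xi)\ne0$ vanishes, so $dL$ vanishes on all $\sigma(\xi)$, which span $\Lambda^+_{\mathbb C}$. By the symmetry, with $-L$ in place of $L$, $dL$ vanishes on $\Lambda^-_{\mathbb C}$.

\emph{$L$ is conformal.} By Lemma~\ref{lem:null}, $0=D(Dw\,Dw')=-D(L^2ww')=-2L\,(DL)\,ww'$. At a point where $L\ne0$ this gives $DL=0$, that is, $(\nabla_vL)(v)=0$ for all null $v$. A quadratic form vanishing on the null cone of $g$ is a multiple of $g$, because the polynomial $g(x,x)=2\det x$ is irreducible. So the symmetric part of $\nabla L$ is $fg$, and its skew part is $\frac12dL=0$.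
\end{proof}

\subsection{The case $L\equiv0$}

\begin{proposition}\label{prop:L0}
If $L\equiv0$ on $U$, then $\nabla R=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:c}, all of $\nabla R$ is expressed on $U$ through $c$ and $c'$, so we must show $c=c'=0$ on an open set. If $B\equiv0$ on $U$, this follows from uniqueness in \eqref{eq:nablaB}. In general, $c$ enters both $\nabla W$ and $\nabla B$, so the Ricci identities for $W$ and for $B$ compute the same derivative of $c$ twice, and this yields an algebraic relation.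

\emph{Step 1: $b^j\cdot W=0$ and $r^i\cdot W'=0$ for all $i,j$.} Let $e^j_{ki}=\operatorname{div}(J'_jJ_kc_i)+\operatorname{div}(J'_jJ_ic_k)$. It is traceless in $k,i$ because $\sum J_kc_k=0$. By \eqref{eq:xidiv} and \eqref{eq:xi}, $\Xi'_j(W)=\frac35e^j=2\,b^j\cdot W$. By \eqref{eq:nablaB} and \eqref{eq:xiB},
\[
\operatorname{div}(J_kJ'_jc_i)+\operatorname{div}(J_kJ_ic'_j)=2(a^k\times b^j)_i+2(r^k\times r^i)_j .
\]
Add the same identity with $k,i$ exchanged. The last terms cancel. Since $(a^k\times b)_i=-([b]A)_{ik}$ and $([b]A)^T=-A[b]$, we have $(a^k\times b)_i+(a^i\times b)_k=-([b]A-A[b])_{ik}=-(b\cdot W)_{ik}$. Hence $e^j_{ki}-2\delta_{ki}\operatorname{div}c'_j=-2(b^j\cdot W)_{ki}$. The trace gives $\operatorname{div}c'_j=0$, so $e^j=-2\,b^j\cdot W$, and comparison gives $-\frac65\,b^j\cdot W=2\,b^j\cdot W$. So $b^j\cdot W=0$, and the symmetry gives $r^i\cdot W'=0$.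

\emph{Step 2: the shape of $W,W',B$.} Work on a nonempty open subset of $U$ where $B\ne0$. If $x\cdot W=0$ with $x\neq0$, then $W$ commutes with all rotations about $x$, so $W=h(e\otimes e-\frac13)$ with $e=x/|x|$ and $h\neq0$. Any other solution $x$ generates rotations preserving the simple eigenline $\mathbb Re$, so it lies in $\mathbb Re$. Thus all columns of $B$ lie in $\mathbb Re$, and by the symmetry all rows lie in the simple eigenline $\mathbb Re'$ of $W'$. So $B=\beta\,e\otimes e'$, where locally $e,e'$ and $\beta,h\neq0$ are smooth. Choose frames with $e_1=e$, $e'_1=e'$.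

\emph{Step 3: $c=c'=0$.} For $i,j\in\{2,3\}$ we have $\nabla B_{ij}=0$, that is, $c'_j=J'_jJ_ic_i$. Taking $i=2,3$ gives $J_2c_2=J_3c_3=:y$, so $c_2=-J_2y$, $c_3=-J_3y$, $c'_2=J'_2y$, $c'_3=J'_3y$. The constraints $J_1c_1+2y=0$ and $J'_1c'_1-2y=0$ give $c_1=2J_1y$, $c'_1=-2J'_1y$. Let $\alpha$ be the vector dual to $\langle\nabla e_1,e_2\rangle$. Then
\begin{align*}
\nabla\beta&=\nabla B_{11}=J'_1c_1+J_1c'_1=0, & \beta\alpha&=\nabla B_{21}=J'_1c_2+J_2c'_1=-3J_2J'_1y,\\
\tfrac23\nabla h&=\nabla W_{11}=\tfrac65J_1c_1=-\tfrac{12}5y, & h\alpha&=\nabla W_{12}=\tfrac35(J_1c_2+J_2c_1)=-\tfrac95J_3y .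
\end{align*}
On the open set $\{y\neq0\}$ the norms in the right column give $|h|=\frac35|\beta|$, which is locally constant, so $\nabla h=0$ and $y=0$. Hence this set is empty, and $c=c'=0$.
\end{proof}

\subsection{The case $L\not\equiv0$}

\begin{proposition}\label{prop:L1}
If $L\not\equiv0$ on $U$, there are constants $\tau\neq0$, $\kappa\ne4\tau^2$ such that every point of $M$ has a neighborhood isometric to an open set of $\mathbb R\times\mathbb E(\kappa,\tau)$.
\end{proposition}

\begin{proof}
Let $U_1\subset U$ be a nonempty connected open set on which $L$ has no zero.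

\emph{Step 1: $L$ is parallel on $U_1$.} The equation $\nabla L=f\,\mathrm{id}$ determines all curvature components containing $L$. We compute $\nabla_L\mathrm{Ric}$ once from the Killing condition and once from the Bianchi identity, and the two results have opposite signs.

From $\nabla^2_{X,Y}L=(Xf)Y$ we get $R(X,Y)L=(Xf)Y-(Yf)X$. Pairing with $L$ gives $df\wedge L=0$, so $df=\mu L$ with $\mu$ smooth, and
\begin{equation}\label{eq:RL}
R(X,Y)L=\mu(\langle X,L\rangle Y-\langle Y,L\rangle X),\qquad \mathrm{Ric}(Y,L)=-3\mu\langle Y,L\rangle .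
\end{equation}
Let $\hat R(X,Y)Z=R(X,Y)Z-\mu(\langle X,Z\rangle Y-\langle Y,Z\rangle X)$. It is an algebraic curvature tensor with $\hat R(\cdot,\cdot)L=0$ and Ricci tensor $\hat\varrho=\mathrm{Ric}+3\mu g$, so $\hat\varrho(L,\cdot)=0$. Differentiating the second formula in \eqref{eq:RL},
\[
(\nabla_X\mathrm{Ric})(Y,L)=-f\hat\varrho(X,Y)-3(X\mu)\langle Y,L\rangle .
\]
For $X=Y=L$ the left side vanishes because $p_1$ is Killing, so $L\mu=0$. Also $0=d(\mu L)=d\mu\wedge L$, so $d\mu$ is proportional to $L$, and therefore $d\mu=0$. Lemma~\ref{lem:killing}(a) now gives $\nabla_L\mathrm{Ric}=2f\hat\varrho$. Differentiating the first formula in \eqref{eq:RL} gives $(\nabla_ZR)(X,Y)L=-f\hat R(X,Y)Z$, and by pair symmetry $(\nabla_ZR)(L,V)=-f\hat R(Z,V)$. The second Bianchi identity gives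
\[
(\nabla_LR)(V,Z)=(\nabla_VR)(L,Z)-(\nabla_ZR)(L,V)=-2f\hat R(V,Z),
\]
so $\nabla_L\mathrm{Ric}=-2f\hat\varrho$. Hence $f\hat\varrho=0$. At a point with $f\ne0$ we would have $\hat\varrho=0$; as $\hat R$ lives on the $3$-dimensional space $L^\perp$, \eqref{eq:3d} would give $\hat R=0$, so that all sectional curvatures are $-\mu$ and $W=0$ there. This contradicts $U_1\subset U$. So $f=0$, and $\ell=|L|>0$ is constant on $U_1$. Put $\tau=\ell/2$.

\emph{Step 2: $\nabla^\tau\mathrm{Ric}_N=0$ near a point of $U_1$.} By the local de Rham theorem, a parallel orthogonal splitting of $TM$ comes locally from a Riemannian product. So locally $M=I\times N^3$ with $L=\ell\partial_t$. Orient $N$ so that $\partial_t$ followed by an oriented basis of $TN$ is oriented. Let $(u,u_2,u_3)$ be an oriented orthonormal basis of $TN$, $v=\partial_t+\mathrm{i}u$, $m=u_2+\mathrm{i}u_3$. By \eqref{eq:sd}, $v$ and $m$ span a self-dual null plane. Since $\partial_t$ annihilates $R$ and $\nabla R$ in every argument, $R_v=-R_u$ and $R'_v=-\mathrm{i}R'_u$, and \eqref{eq:3d}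 for $R$ and for $\nabla_uR$ gives
\begin{equation}\label{eq:prod}
R(v\wedge m,v\wedge m)=-\mathrm{Ric}_N(m,m),\qquad (\nabla_vR)(v\wedge m,v\wedge m)=-\mathrm{i}(\nabla_u\mathrm{Ric}_N)(m,m).
\end{equation}
As $L(v)=\ell$, equation \eqref{eq:recinv} reads $(\nabla_u\mathrm{Ric}_N)(m,m)=-\mathrm{i}\ell\,\mathrm{Ric}_N(m,m)$. This is the rotation law $z'=-\mathrm{i}\ell z$ of Section~\ref{sub:rot}, now with the same $\ell$ for all geodesics of $N$. By \eqref{eq:rotation}, $\Theta=\nabla^\tau\mathrm{Ric}_N$ satisfies $\Theta(u;m,m)=0$, that is, $\Theta(u;u_2,u_2)=\Theta(u;u_3,u_3)$ and $\Theta(u;u_2,u_3)=0$. Further $\Theta(u;u,u)=(\nabla_u\mathrm{Ric})(u,u)=0$ and $\operatorname{tr}\Theta(u;\cdot,\cdot)=us=0$. Hence $\Theta(u;x,y)=0$ for $x,y\perp u$. Polarizing $\Theta(u;u,u)=0$ gives $\Theta(x;u,u)+2\Theta(u;u,x)=0$, and for $x\perp u$ the first term vanishes. So $\Theta=0$.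

\emph{Step 3: extension to $M$.} The form $L$ is defined only on $U$, and the complement of $U$ may disconnect $M$, so we extend $L$ by holonomy. Fix $x\in U_1$. Differentiating $R(X,Y)L=0$ repeatedly and using $\nabla L=0$, we see that $L_x$ is annihilated by all endomorphisms $(\nabla^kR)(X,Y;V_1,\dots,V_k)$. On an analytic manifold these endomorphisms span the Lie algebra of the restricted holonomy group at $x$ \cite{KN}. Since $M$ is simply connected, the holonomy group is this connected group, so it fixes $L_x$, and parallel transport extends $L_x$ to a parallel field on $M$. It agrees with $L$ on $U_1$, we call it $L$ again, and it is analytic as a solution of $\Delta L=0$. Define $\times$ on $M$ by $\langle X\times Y,Z\rangle=\ell^{-1}\mathrm{vol}(L,X,Y,Z)$. The analytic tensor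
\[
(\nabla_X\mathrm{Ric})(Y,Z)-\tau\bigl[\mathrm{Ric}(X\times Y,Z)+\mathrm{Ric}(Y,X\times Z)\bigr]
\]
vanishes on the set $I\times N$ of Step 2: it is $\Theta$ on $TN$, and each term vanishes if one argument is $L$. So it vanishes on $M$. Thus every point of $M$ has a neighborhood $I\times N$ with $\nabla^\tau\mathrm{Ric}_N=0$, and $\mathrm{Ric}|_{L^\perp}$ is parallel for the metric connection $\nabla_X+\tau X\times$ on the bundle $L^\perp\to M$. Its three eigenvalues are therefore the same at all points of $M$.

\emph{Step 4: the eigenvalues.} They are not all equal. Otherwise the first expression in \eqref{eq:prod} vanishes; but in the frame $(\partial_t,u,u_2,u_3)$ we have $v\wedge m=2(e_2+\mathrm{i}e_3)$, so $W(e_2,e_2)=W(e_3,e_3)$ and $W(e_2,e_3)=0$, and cyclic permutation of $(u,u_2,u_3)$ shows that the traceless $W$ is zero, contrary to $U_1\subset U$. They are not all distinct. Otherwise there is a local oriented orthonormal eigenframe $u_1,u_2,u_3$, and it is $\nabla^\tau$-parallel, because the eigenlines are. Then $\nabla_{u_a}u_b=-\tau u_a\times u_b$,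 $[u_1,u_2]=-2\tau u_3$, and
\[
R(u_1,u_2)u_2=\tau\nabla_{u_2}u_3+2\tau\nabla_{u_3}u_2=(-\tau^2+2\tau^2)u_1=\tau^2u_1 .
\]
The structure equations are invariant under cyclic permutation, so all three coordinate planes have curvature $\tau^2$ and all eigenvalues equal $2\tau^2$, a contradiction.

So exactly one eigenvalue is simple, and a local unit eigenvector field $\zeta$ for it satisfies $\nabla^\tau\zeta=0$. Lemma~\ref{lem:model}(b) applies. By \eqref{eq:ricmodel} the double eigenvalue is $K_\Sigma-2\tau^2$, so $K_\Sigma=\kappa$ is a constant independent of the point of $M$, and $\kappa-2\tau^2\ne2\tau^2$.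
\end{proof}

\section{One half of the Weyl tensor zero}\label{sec:B}

Now $W\equiv0$ or $W'\equiv0$; reversing the orientation, assume $W'\equiv0$, so $A'=\frac s{12}$. Then $ww'=0$ and $Dw\,Dw'=0$, the second and third identities of Lemma~\ref{lem:null} are empty, and we return to real unit vectors. By \eqref{eq:divW}, $c'=0$, so
\begin{equation}\label{eq:nablaB2}
\nabla B_{ij}=J'_jc_i,\qquad \sum_iJ_ic_i=0 .
\end{equation}
For $3\times3$ matrices, $\langle X,Y\rangle=\operatorname{tr}(XY^T)$ and $|X|^2=\langle X,X\rangle$. The cofactor matrix $\operatorname{cof}B$ has columns $b^2\times b^3$, $b^3\times b^1$, $b^1\times b^2$ and rows $r^2\times r^3$, $r^3\times r^1$, $r^1\times r^2$. It satisfies $\operatorname{cof}(XY)=\operatorname{cof}X\operatorname{cof}Y$, $\operatorname{cof}\psi=\psi$ for $\psi\in SO(3)$, and $\operatorname{tr}X^2=(\operatorname{tr}X)^2-2\operatorname{tr}\operatorname{cof}X$.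

\subsection{The non-Einstein case}

In $p_2$ the Weyl tensor enters through $|W|^2$ and the product $WB$. The next identity eliminates the product; it comes from computing $\operatorname{div}(J'_jc_l)$ with $\Xi'$ and with $\Xi$.

\begin{lemma}\label{lem:WB}
If $W'\equiv0$, then $WB=\frac s4B-3\operatorname{cof}B$.
\end{lemma}

\begin{proof}
Let $(m,j,n)$ be a cyclic permutation of $(1,2,3)$, so $J'_mJ'_j=J'_n$. By \eqref{eq:xidiv}, \eqref{eq:nablaB2} and \eqref{eq:xiB} with $a'^m=\frac s{12}e'_m$, we get $\operatorname{div}(J'_nc_i)=2(b^m\times b^j)_i+\frac s6(e'_m\times r^i)_j$. As $\langle e'_m\times r^i,e'_j\rangle=\langle e'_j\times e'_m,r^i\rangle=-B_{in}$,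
\[
\operatorname{div}(J'_nc_i)=2(\operatorname{cof}B)_{in}-\tfrac s6B_{in}.
\]
Next, $\operatorname{div}(J_nJ'_jc_i)=2(a^n\times b^j)_i+2(r^n\times r^i)_j$, and $J_l\sum_iJ_ic_i=0$ says $c_l=\sum_{i,n}\epsilon_{lin}J_nc_i$. We have
\[
\sum_{i,n}\epsilon_{lin}(a^n\times b)_i=\sum_n\bigl((a^n\times b)\times e_n\bigr)_l=\bigl((\operatorname{tr}A)b-Ab\bigr)_l,\qquad \sum_{i,n}\epsilon_{lin}(r^n\times r^i)_j=-2(\operatorname{cof}B)_{lj}.
\]
Since $\operatorname{tr}A-A=\frac s6-W$, this gives $\operatorname{div}(J'_jc_l)=2(\frac s6B-WB)_{lj}-4(\operatorname{cof}B)_{lj}$. Equating the two expressions gives $2WB=\frac s2B-6\operatorname{cof}B$.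
\end{proof}

\begin{proposition}\label{prop:B1}
If $W'\equiv0$ and $B\not\equiv0$, then $\nabla R=0$.
\end{proposition}

\begin{proof}
The plan is to extract from $p_2$ that $\mathrm{Ric}_0^2$ is Killing. Together with the same property of $\mathrm{Ric}_0$, this forces constant eigenvalues.

For a unit vector $v$ put $C=B\psi^T$ and $q=\operatorname{tr}(\operatorname{cof}B\,\psi^T)=\operatorname{tr}\operatorname{cof}C$. By \eqref{eq:jacobi}, $2R_v=W+\frac s6-C-C^T$, so
\[
4p_2=|W|^2+\tfrac{s^2}{12}+2|C|^2+2\operatorname{tr}C^2-4\operatorname{tr}(WC)-\tfrac{2s}3\operatorname{tr}C .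
\]
Here $|C|^2=|B|^2$, $\operatorname{tr}C^2=(\operatorname{tr}C)^2-2q$, and $\operatorname{tr}(WC)=\frac s4\operatorname{tr}C-3q$ by Lemma~\ref{lem:WB}. Hence
\[
4p_2=|W|^2+2|B|^2+8q+\tfrac{s^2}{12}+2(\operatorname{tr}C)^2-\tfrac{5s}3\operatorname{tr}C .
\]
Since $\operatorname{tr}C=\frac s4-p_1$, the function $|W|^2+2|B|^2+8q$ is constant along unit speed geodesics. To interpret $q$, which does not depend on the oriented bases, choose at a point oriented bases with $B=\operatorname{diag}(b_1,b_2,b_3)$. The endomorphisms $P_i=J_iJ'_i$ commute, $P_i^2=1$, $P_1P_2=P_3$ and cyclically, and $\langle P_iv,v\rangle=\psi_{ii}$. Squaring \eqref{eq:ric0} gives $\mathrm{Ric}_0^2=|B|^2+2(b_2b_3P_1+b_3b_1P_2+b_1b_2P_3)$, so $|\mathrm{Ric}_0v|^2=|B|^2+2q$. Therefore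
\[
K(v)=4|\mathrm{Ric}_0v|^2+h|v|^2,\qquad h=|W|^2-2|B|^2,
\]
is Killing.

In the open set $\{B\ne0\}$ take a point where the number of distinct eigenvalues of $\mathrm{Ric}$ is maximal. Near it the multiplicities are constant, so on a connected neighborhood $V\subset\{B\neq0\}$ there is a smooth oriented orthonormal frame with $\mathrm{Ric}_0E_a=\mu_aE_a$. Lemma~\ref{lem:killing}(c) for $\mathrm{Ric}_0$ and $K$ gives $E_a\mu_a=0$ and $E_a(4\mu_a^2+h)=0$. So $E_ah=0$ for all $a$, $h$ is constant on $V$, and $\mathrm{Ric}_0^2$ is Killing there. For $a\neq b$ the same lemma gives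
\[
E_b\mu_a+2(\mu_a-\mu_b)\Gamma_{ab}=0,\qquad 2\mu_aE_b\mu_a+2(\mu_a^2-\mu_b^2)\Gamma_{ab}=0 .
\]
Subtracting $\mu_a+\mu_b$ times the first equation from the second gives $(\mu_a-\mu_b)E_b\mu_a=0$. So $E_b\mu_a=0$ where $\mu_a\ne\mu_b$, and where $\mu_a=\mu_b$ the first equation gives the same. All $\mu_a$ are constant.

In the frames $J_i,J'_i$ built from $E_0,\dots,E_3$, the map $P_i:x\mapsto\mathbf i_ix\bar{\mathbf i}_i$ fixes $1,\mathbf i_i$ and negates the other two units, so the $P_i$ span the traceless diagonal matrices. By \eqref{eq:ric0}, $B=\operatorname{diag}(b_i)$ with constant $b_i$. Then $J'_ic_i=\nabla B_{ii}=\nabla b_i=0$, so $c=0$ and $\nabla\mathrm{Ric}=0$ on $V$. As $\mathrm{Ric}_0\neq0$, the eigenspaces of $\mathrm{Ric}$ give a parallel splitting into at least two summands. By the local de Rham theorem $V$ is locally a product of manifolds of dimension at most $3$, each with Ricci tensor a constant multiple of the metric, hence of constant curvature. So $\nabla R=0$ on $V$.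
\end{proof}

\subsection{The Einstein case}

\begin{proposition}\label{prop:B2}
If $W'\equiv0$ and $B\equiv0$, then $\nabla R=0$.
\end{proposition}

\begin{proof}
If $W\equiv0$ there is nothing to prove, so let $W\not\equiv0$. By \eqref{eq:jacobi}, for unit $v$,
\begin{equation}\label{eq:jacE}
R_v=\tfrac12\bigl(W+\tfrac s6\bigr),\qquad R'_v=\tfrac12\nabla_vW .
\end{equation}
So $4p_2=|W|^2+\frac{s^2}{12}$, and $|W|^2$ is a positive constant by Lemma~\ref{lem:killing}(c). The remaining invariant of $W$ is $\chi=\operatorname{tr}W^3$. With $G(X,Y)=\langle\nabla_XW,\nabla_YW\rangle$ we have $4k_3=16\chi-9G(v,v)+\mathrm{const}$ for unit $v$, so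
\begin{equation}\label{eq:K}
K=16\chi g-9G\ \text{ is Killing},\qquad d\operatorname{tr}K+2\operatorname{div}K=0 .
\end{equation}
We show that each term in the last identity is a multiple of $d\chi$ and that the multiples do not cancel.

\emph{Step 1: the Laplacian of $W$.} Since $B\equiv0$, $c=0$ and \eqref{eq:divW} reads $\sum_iJ_i\nabla W_{ij}=0$. Apply $J_k$, use $J_kJ_i=-\delta_{ki}+\sum_l\epsilon_{kil}J_l$ and take the divergence. By \eqref{eq:xidiv} and \eqref{eq:xi}, $\Delta W_{kj}=2\sum_{i,l}\epsilon_{kil}(a^l\cdot W)_{ij}$. At a given point choose the basis with $W=\operatorname{diag}(\lambda_i)$ and let $a_i=\lambda_i+\frac s{12}$, so $a^l=a_le_l$. For $(i,j,k)$ cyclic,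
\begin{equation}\label{eq:eW}
e_i\cdot W=(\lambda_j-\lambda_k)(e_j\otimes e_k+e_k\otimes e_j).
\end{equation}
A term in $\Delta W_{kj}$ is nonzero only if $k,i,l$ are distinct and $i,j,l$ are distinct, so $\Delta W$ is diagonal. Using $\lambda_2+\lambda_3=-\lambda_1$ and $2\lambda_2\lambda_3=2\lambda_1^2-|W|^2$,
\[
(\Delta W)_{11}=2a_3(\lambda_1-\lambda_2)+2a_2(\lambda_1-\lambda_3)=\tfrac s2\lambda_1-2\lambda_1^2-4\lambda_2\lambda_3=\tfrac s2\lambda_1-6\lambda_1^2+2|W|^2,
\]
and cyclically. Thus $\Delta W=\frac s2W-6W^2+2|W|^2$. As $|W|^2$ is constant,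
\begin{equation}\label{eq:normW}
\operatorname{tr}G=|\nabla W|^2=-\langle\Delta W,W\rangle=6\chi-\tfrac s2|W|^2 .
\end{equation}

\emph{Step 2: the components of $\nabla W$.} In the same basis let $x_i=\nabla W_{ii}$, $y_i=\nabla W_{jk}$ for $(i,j,k)$ cyclic, and $\alpha_i=J_iy_i$. For $j=1$ the equation $\sum_iJ_i\nabla W_{ij}=0$ is $0=J_1x_1+J_2y_3+J_3y_2=J_1(x_1-\alpha_3+\alpha_2)$. With its cyclic permutations,
\begin{equation}\label{eq:xa}
x_1=\alpha_3-\alpha_2,\qquad x_2=\alpha_1-\alpha_3,\qquad x_3=\alpha_2-\alpha_1 .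
\end{equation}
Summing over cyclic $(i,j,k)$, we obtain
\begin{equation}\label{eq:sums}
0=\sum\lambda_ix_i=\sum(\lambda_j-\lambda_k)\alpha_i,\qquad \nabla\chi=3\sum\lambda_i^2x_i=3\sum(\lambda_j^2-\lambda_k^2)\alpha_i=-3\sum\lambda_i(\lambda_j-\lambda_k)\alpha_i ,
\end{equation}
the first because $\sum\lambda_ix_i=\frac12\nabla|W|^2$.

\emph{Step 3: $\chi$ is constant.} Commuting derivatives once,
\[
(\operatorname{div}G)(X)=\langle\Delta W,\nabla_XW\rangle+\tfrac12X|\nabla W|^2+\sum_a\langle\nabla_{E_a}W,R(E_a,X)W\rangle .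
\]
The first term is $-6\operatorname{tr}(W^2\nabla_XW)=-2X\chi$, since $\nabla_XW$ is orthogonal to $W$ and to the identity. The second is $3X\chi$ by \eqref{eq:normW}. In the third, $R(E_a,X)W=-\sum_ia_i\,\omega_i(E_a,X)\,e_i\cdot W$ by \eqref{eq:action}, $\langle\nabla_{E_a}W,e_i\cdot W\rangle=2(\lambda_j-\lambda_k)\langle y_i,E_a\rangle$ by \eqref{eq:eW}, and $\sum_a\langle y_i,E_a\rangle\omega_i(E_a,X)=\langle\alpha_i,X\rangle$. So it equals $-2\sum a_i(\lambda_j-\lambda_k)\langle\alpha_i,X\rangle=\frac23X\chi$ by \eqref{eq:sums}. Hence $\operatorname{div}G=\frac53d\chi$, and \eqref{eq:K} becomes $(64-54)\,d\chi+2(16-15)\,d\chi=12\,d\chi=0$.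

The traces of $W,W^2,W^3$ are constant, so the eigenvalues $\lambda_i$ are constant, and they are not all equal. Choose a local smooth oriented eigenframe $e_i=J_i$. In it $x_i=\nabla\lambda_i=0$, so $\alpha_1=\alpha_2=\alpha_3=:\alpha$ and $y_i=-J_i\alpha$ by \eqref{eq:xa}, while $y_i$ is dual to $(\lambda_j-\lambda_k)\langle\nabla e_j,e_k\rangle$. We must show $\alpha=0$.

\emph{Step 4: $\alpha=0$.} If two eigenvalues coincide, one $y_i$ vanishes and $\alpha=0$. Let the eigenvalues be distinct. By \eqref{eq:normW}, $|\nabla W|^2=2\sum|y_i|^2=6|\alpha|^2$ is constant; suppose it is positive. We have $G(v,v)=2\sum\langle J_i\alpha,v\rangle^2=2(|\alpha|^2|v|^2-\langle\alpha,v\rangle^2)$, so by \eqref{eq:K} the polynomial $\langle\alpha,v\rangle^2$ is Killing: $\langle\alpha,v\rangle\langle\nabla_v\alpha,v\rangle=0$ for all $v$. The first factor is a nonzero polynomial, so $\langle\nabla_v\alpha,v\rangle=0$ and $\alpha$ is a Killing vector field. Its length is constant, so $\langle\nabla_\alpha\alpha,X\rangle=-\langle\nabla_X\alpha,\alpha\rangle=0$.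 Since $y_i=-J_i\alpha\perp\alpha$ and $\lambda_j\neq\lambda_k$, we have $\langle\nabla_\alpha e_j,e_k\rangle=0$, so $\nabla_\alpha J_i=0$. The local flow of $\alpha$ consists of orientation preserving isometries, so it preserves $W$, hence each eigenvector $J_i$ up to sign, and by continuity each $J_i$. Therefore $0=\mathcal L_\alpha J_i=\nabla_\alpha J_i-[\nabla\alpha,J_i]=-[\nabla\alpha,J_i]$. A skew endomorphism commuting with all $J_i$ lies in $\Lambda^-$, and a nonzero element of $\Lambda^-$ is invertible, its square being a negative multiple of the identity. But $\nabla\alpha$ annihilates $\alpha\neq0$, so $\nabla\alpha=0$. Then $R_\alpha=0$, and \eqref{eq:jacE} makes the traceless matrix $W$ a multiple of the identity, so $W=0$. This contradiction shows $\alpha=0$, hence $\nabla W=0$ and $\nabla R=0$.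
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:12} gives (1)$\Rightarrow$(2). Assume (2) and pass to the universal cover as in Section~\ref{sec:analytic}. If $W\not\equiv0$ and $W'\not\equiv0$, Propositions~\ref{prop:L0} and~\ref{prop:L1} give (3); otherwise Propositions~\ref{prop:B1} and~\ref{prop:B2} give $\nabla R=0$. Proposition~\ref{prop:31} gives (3)$\Rightarrow$(1) and local homogeneity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KN}
Kobayashi and Nomizu, vol.~I, II.10 and III.9.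

\bibitem{problem}
\texttt{https://mdpi-res.com/\allowbreak bookfiles/\allowbreak book/\allowbreak 1913/\allowbreak Geometry\_of\_\allowbreak Submanifolds\_\allowbreak and\_\allowbreak Homogeneous\_\allowbreak Spaces.pdf?\allowbreak v=1714870849}, doi:10.3390/sym11020200.

\end{thebibliography}
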